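# Directed and undirected diameter in vertex-transitive digraphs

## The bound $d^+\le 5\,d\ln n$

Throughout, $\ln$ is the natural logarithm, and $d^+$ and $d$ denote the directed and the undirected diameter; the precise definitions follow the statement.

**Theorem 1.** Every finite connected vertex-transitive digraph on $n\ge 2$ vertices satisfies
$$d^+\le\Bigl\lfloor \frac{2\ln(n-1)}{\ln(1+1/d)}\Bigr\rfloor+1\ \le\ 1+(2d+1)\ln(n-1)\ \le\ 5\,d\ln n .$$

In plain words: you walk in a network of one-way streets that looks the same from every crossing. How much longer can your trips become because you must obey the arrows? The theorem says: by a factor of at most $5\ln n$.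

**Definitions.** A digraph $D$ has a finite vertex set $V$, $|V|=n\ge2$, and a set of arcs $u\to v$. An automorphism is a permutation of $V$ that maps arcs to arcs and non-arcs to non-arcs. $D$ is *vertex-transitive* if for any two vertices some automorphism sends the first to the second. The *directed diameter* $d^+$ is the maximum over ordered pairs $(u,v)$ of the length of a shortest directed path from $u$ to $v$. The *undirected diameter* $d$ is the diameter of the underlying graph, in which the orientations are forgotten. *Connected* means that the underlying graph is connected. Since $n\ge2$, we have $d\ge1$. Loops affect neither diameter, so we assume that there are none.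

Connectedness is assumed only for the underlying graph. That $d^+$ is finite, so that $D$ is strongly connected, is part of what Theorem 1 proves.

The paper "On the diameter of Eulerian orientations of graphs" (https://typeset.io/pdf/on-the-diameter-of-eulerian-orientations-of-graphs-16ngbi4e2s.pdf) is the source of the following conjecture: there are absolute constants $c$ and $C$ such that $d^+\le C\,d\,(\log n)^c$ for every finite connected vertex-transitive digraph on $n\ge2$ vertices. The known bounds stated with the problem are $d^+=O(d^2(\log n)^3)$ for Cayley digraphs and $d^+=O(d\log n)$ for regular edge-transitive digraphs. Theorem 1 says that the conjecture is true with $c=1$.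

After Theorem 1 we prove three companions. Theorem 2 removes the logarithm when undirected balls grow moderately. Theorem 3 replaces $\ln n$ by an iterated logarithm in certain cases. Proposition 4 shows that no bound depending on $d$ alone can hold. Nothing below decides whether the factor $\log n$ in Theorem 1 is optimal for general vertex-transitive digraphs.

## Small digraphs computed by hand

**Directed cycles.** Let $V=\mathbb Z/n$ with arcs $i\to i+1$, $n\ge3$. Then $d=\lfloor n/2\rfloor$ and $d^+=n-1$, so $d^+\le 2d$.

**The case $d=1$.** Here any two distinct vertices are joined by an arc in at least one direction. All out-degrees are equal by transitivity, and this already forces $d^+\le 2$. Indeed, let $u\ne v$ with no arc $u\to v$, so $v\to u$. If there were no $w$ with $u\to w\to v$, then for every $w\in N^+(u)$ (the set of out-neighbors of $u$) we would have $w\neq v$ and no arc $w\to v$, hence $v\to w$. Then $N^+(v)\supseteq N^+(u)\cup\{u\}$, and $v$ would have larger out-degree than $u$, a contradiction. The directed triangle shows that $d=1$, $d^+=2$ does occur.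

**Cayley digraphs.** For a finite group $G$ and $S\subseteq G\setminus\{1\}$, the Cayley digraph has vertex set $G$ and arcs $x\to xs$ for $x\in G$, $s\in S$. Left multiplications are automorphisms, so it is vertex-transitive. It is connected when $S$ generates $G$. A directed path from $1$ spells a product of elements of $S$; an undirected path spells a product of elements of $S\cup S^{-1}$.

Take $G=\mathbb Z/7$ and $S=\{1,3\}$. The neighbors of $0$ in the underlying graph are $1,3,6,4$, so $d\ge2$. The differences of elements of $\{0,1,3\}$ give all of $\mathbb Z/7$ (namely $1=1-0$, $2=3-1$, $3=3-0$, and their negatives), so $d=2$. The sums of two elements of $\{0,1,3\}$ are $0,1,2,3,4,6$; the element $5$ is missing, but $5=3+1+1$. So $d^+=3$.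

**A digraph with a larger symmetry group.** Double each vertex of the directed triangle: $V=\mathbb Z/3\times\mathbb Z/2$, with arcs $(i,a)\to(i+1,b)$ for all $i,a,b$. The vertex $(0,1)$ is at undirected distance $2$ from $(0,0)$ and all other vertices are closer, so $d=2$. A directed path from $(0,0)$ to $(0,1)$ has positive length divisible by $3$, so $d^+=3$. This digraph has many automorphisms: for $\varepsilon\in(\mathbb Z/2)^3$ and $c\in\mathbb Z/3$, the map $(i,a)\mapsto(i+c,\,a+\varepsilon_i)$ is one. We return to it below.

## Two counts that lose a factor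

**Reversing arcs one at a time.** Suppose that for each arc $u\to v$ there is a directed path from $v$ back to $u$ of length at most $R$. Take an undirected path of length at most $d$, and replace each edge traversed in the wrong direction by such a detour. This gives $d^+\le Rd$. In the directed $n$-cycle, however, reversing an arc costs $R=n-1=d^+$, and the bound becomes $(n-1)\lfloor n/2\rfloor$, which is quadratic in $d$, while the truth is at most $2d$. The method fails because a single reversal can be as expensive as the whole diameter.

**Counting arcs that leave a set.** So we should not follow one path but grow a whole ball. All out-degrees are equal and all in-degrees are equal, by transitivity. The two common values agree, because both sums count the arcs; call the value $\Delta$. If $e(X)$ arcs leave a vertex set $X$, then each vertex outside $X$ receives at most $\Delta$ of them, so $X$ gains at least $e(X)/\Delta$ new vertices in one step. Is this enough?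

Let $M\ge2$, and take the Cayley digraph of $\mathbb Z/M\times\mathbb Z/3$ with
$$S=\{(a,0):a\ne0\}\cup\{(0,1)\}.$$
Here $\Delta=M$ and $d=2$. Let $X=\mathbb Z/M\times\{0\}$. The only arcs leaving $X$ are the $M$ arcs $(a,0)\to(a,1)$, so the count guarantees $M/\Delta=1$ new vertex. In fact $X$ gains $M$ new vertices. The arc count averages over all generators, and here all but one of them are useless for $X$. The one good generator $(0,1)$ by itself carries $X$ to a disjoint copy of itself.

This suggests a better question: for each set $X$, is there always *one* generator that pushes a definite proportion of $X$ out of $X$? The answer is yes, with proportion about $1/d$, and this is the heart of the proof. To speak of generators in a digraph that need not be Cayley, we first move from vertices to group elements.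

## Lifting vertex sets to a transitive group

Let $D$ be finite, connected and vertex-transitive, and let $G\le\mathrm{Aut}(D)$ be transitive on $V$. Fix $v_0\in V$, let $H$ be its stabilizer in $G$, and put
$$S=\{g\in G:\ v_0\to gv_0\text{ is an arc}\}.$$

**Definition.** The *lift* of $X\subseteq V$ is $\tilde X=\{g\in G: gv_0\in X\}$.

The elements carrying $v_0$ to a given vertex form a left coset $gH$. Hence
$$|\tilde X|=|H|\,|X|,\qquad |G|=|H|\,n,\qquad \tilde XH=\tilde X.$$
Applying the automorphism $x^{-1}$, we see that $xv_0\to yv_0$ is an arc iff $v_0\to x^{-1}yv_0$ is one, so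
$$xv_0\to yv_0\iff x^{-1}y\in S. \tag{1}$$
Let $N^+(X)$ be the set of heads of arcs with tail in $X$. By (1), $y$ lies in the lift of $N^+(X)$ iff $x^{-1}y\in S$ for some $x\in\tilde X$, that is, iff $y\in\tilde XS$. So
$$\text{the lift of } N^+(X)\text{ is }\tilde XS. \tag{2}$$
Further, $S\ne\emptyset$: there is some arc $xv_0\to yv_0$, and then $x^{-1}y\in S$. Finally $S=HSH$: if $v_0\to gv_0$ and $h,h'\in H$, then applying $h$ gives the arc $v_0=hv_0\to hgv_0=hgh'v_0$.

In the doubled triangle take $G$ to be the $24$ maps $(i,a)\mapsto(i+c,a+\varepsilon_i)$ and $v_0=(0,0)$. Such a map sends $v_0$ to $(c,\varepsilon_0)$. So $H$ consists of the $4$ maps with $c=0$, $\varepsilon_0=0$, and $S$ consists of the $8$ maps with $c=1$. Let $s\in S$. As $h$ runs over $H$, the vertex $hsv_0$ is $(1,0)$ twice and $(1,1)$ twice. So $Hs$ has $4$ elements, two in each of two cosets of size $4$: the set $Hs$ is not the lift of a vertex set. The set $HS=S$ is; it is the lift of $\{(1,0),(1,1)\}$. This is why the next argument is carried out in $G$ and not in $V$: the action of a single generator $s$ is visible only upstairs.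

Notation for the rest: $B_t$ is the set of vertices reachable from $v_0$ by directed paths of length at most $t$, so $B_0=\{v_0\}$ and $B_{t+1}=B_t\cup N^+(B_t)$. $U_r$ is the ball of radius $r$ about $v_0$ in the underlying graph, and $b_r=|U_r|$. Thus $b_0=1$ and $b_d=n$.

## One generator that moves a set far

**Lemma 1.** For every nonempty $X\subseteq V$ and $1\le r\le d$,
$$|X\cup N^+(X)|\ \ge\ |X|\Bigl(1+\frac1r\Bigl(1-\frac{|X|}{b_r}\Bigr)\Bigr).$$

The idea is to measure how far a group element displaces the lift of $X$. This displacement behaves like a length: it is subadditive, and it does not change when $g$ is replaced by $g^{-1}$. The second property lets *undirected* words be controlled by *directed* generators. A typical element displaces the set a lot, and it is a short undirected word; so some single generator must displace the set by a fair share.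

*Proof.* Put $A=\tilde X$ and $f(g)=|Ag\setminus A|$ for $g\in G$.

**Step 1: $f$ behaves like a length.** We need three properties.

1. $f(gh)\le f(g)+f(h)$. An element of $Agh\setminus A$ lies outside $Ah$ or in $Ah\setminus A$, so $f(gh)\le|Agh\setminus Ah|+|Ah\setminus A|$. Right multiplication by $h$ is a bijection, so $|Agh\setminus Ah|=|Ag\setminus A|=f(g)$.
2. $f(g^{-1})=f(g)$. Multiplying by $g$ on the right, $|Ag^{-1}\setminus A|=|A\setminus Ag|=|A|-|A\cap Ag|$. Since $|Ag|=|A|$, this equals $|Ag\setminus A|$.
3. $f(h)=0$ for $h\in H$, since $Ah=A$.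

**Step 2: an upper bound for $f$ on the undirected ball.** Let $m=\max_{s\in S}f(s)$. We show that $f\le rm$ on $\tilde U_r$. Let $g\in\tilde U_r$. If $gv_0=v_0$, then $g\in H$ and $f(g)=0$. Otherwise there is an undirected path $x_0v_0,x_1v_0,\dots,x_jv_0$ with $1\le j\le r$; we may choose $x_0=1$ and $x_j=g$. Consecutive vertices are joined by an arc in one direction or the other, so $x_{i-1}^{-1}x_i\in S\cup S^{-1}$ by (1). The product telescopes:
$$g=(x_0^{-1}x_1)(x_1^{-1}x_2)\cdots(x_{j-1}^{-1}x_j).$$
By property 2, $f\le m$ on $S\cup S^{-1}$, and by property 1, $f(g)\le jm\le rm$.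

**Step 3: a lower bound for $f$ on average.** For $a,a'\in A$ exactly one $g\in G$ satisfies $ag=a'$, so $\sum_{g\in G}|Ag\cap A|=|A|^2$. Therefore $\sum_{g\in\tilde U_r}|Ag\cap A|\le|A|^2$. Since $f(g)=|A|-|Ag\cap A|$, averaging over $\tilde U_r$ and using Step 2 gives
$$rm\ \ge\ |A|-\frac{|A|^2}{|\tilde U_r|}=|A|\Bigl(1-\frac{|X|}{b_r}\Bigr),$$
because $|A|=|H||X|$ and $|\tilde U_r|=|H|b_r$.

**Step 4: descend to $V$.** Choose $s\in S$ with $f(s)=m$. Then
$$|A\cup AS|\ge|A\cup As|=|A|+m\ge|A|\Bigl(1+\frac1r\Bigl(1-\frac{|X|}{b_r}\Bigr)\Bigr).$$
By (2), $A\cup AS$ is the lift of $X\cup N^+(X)$. Divide by $|H|$. $\square$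

Two checks. In the example on $\mathbb Z/M\times\mathbb Z/3$ with $|X|=M$, $n=3M$, $r=d=2$, the lemma promises at least $M\cdot\frac12\cdot\frac23=M/3$ new vertices, against the true $M$; the arc count promised $1$. In the directed cycle with $n=2d+1$, an interval of $k\le 2d$ vertices gains exactly one vertex. With $r=d$ the lemma promises a gain of at least $\frac{k(2d+1-k)}{d(2d+1)}$. Over integers $k$ the numerator is at most $d(d+1)$, so the promise is at most $\frac{d+1}{2d+1}\le\frac23$.

## Logistic growth of directed balls: proof of Theorem 1

Let $x_t=|B_t|/n$, so $x_0=1/n$. Lemma 1 with $X=B_t$, $r=d$, $b_d=n$ reads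
$$x_{t+1}\ge\varphi(x_t),\qquad \varphi(x)=x+\frac{x(1-x)}d. \tag{3}$$
This is a discrete form of the logistic equation $x'=x(1-x)/d$, along whose solutions the quantity $x/(1-x)$ grows exactly exponentially. So we follow that quantity; it treats the start (few vertices reached) and the end (few vertices missing) symmetrically. For $0<x<1$ put $\omega(x)=x/(1-x)$, an increasing function.

**Step 1: each step multiplies $\omega$ by at least $1+1/d$.** For $0<x<1$,
$$1-\varphi(x)=(1-x)\Bigl(1-\frac xd\Bigr)>0,$$
so $0<\varphi(x)<1$ and
$$\omega(\varphi(x))=\omega(x)\,\frac{1+(1-x)/d}{1-x/d}\ \ge\ \omega(x)\Bigl(1+\frac1d\Bigr). \tag{4}$$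
The inequality holds because
$$\Bigl(1+\frac1d\Bigr)\Bigl(1-\frac xd\Bigr)=1+\frac{1-x}d-\frac x{d^2}\le1+\frac{1-x}d .$$
Hence, whenever $x_{t+1}<1$, monotonicity of $\omega$ and (3) give $\omega(x_{t+1})\ge(1+1/d)\,\omega(x_t)$.

**Step 2: $\omega$ cannot grow for long.** Suppose $x_T<1$. The $x_t$ are nondecreasing, so $x_t<1$ for all $t\le T$, and Step 1 gives
$$\omega(x_T)\ge\Bigl(1+\frac1d\Bigr)^T\omega(x_0)=\frac{(1+1/d)^T}{n-1}.$$
On the other hand $x_T<1$ means that at least one vertex is missing, so $x_T\le1-1/n$ and $\omega(x_T)\le n-1$. Therefore $(1+1/d)^T\le(n-1)^2$, i.e. $T\le 2\ln(n-1)/\ln(1+1/d)$. The integer $T=\lfloor2\ln(n-1)/\ln(1+1/d)\rfloor+1$ violates this, so for this $T$ we have $x_T=1$, that is, $B_T=V$. By transitivity the same $T$ works from every starting vertex, so $d^+\le T$. This is the first inequality of the theorem.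

**Step 3: simplify the bound.** For $y\ge0$,
$$\ln(1+y)\ge\frac{2y}{2+y}, \tag{5}$$
since both sides vanish at $0$ and the derivative of the difference is $\frac1{1+y}-\frac4{(2+y)^2}=\frac{y^2}{(1+y)(2+y)^2}\ge0$. With $y=1/d$ this gives $\ln(1+1/d)\ge\frac2{2d+1}$, hence the second inequality. For the third, $2d+1\le3d$, and $1\le d\ln n/\ln2\le1.45\,d\ln n$ because $n\ge2$ and $d\ge1$. The sum is at most $4.45\,d\ln n\le5\,d\ln n$. $\square$

## Where the logarithm comes from: using smaller undirected balls

For the directed cycle Theorem 1 is off by a factor of order $\ln n$. The loss is visible in the proof: we always used Lemma 1 with $r=d$, gaining a factor of about $1+1/d$ per step. While the directed ball is small, a smaller radius $r$ suffices to make $|X|/b_r\le\frac12$, and the gain $1+\frac1{2r}$ is better.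

**Theorem 2.** For every finite connected vertex-transitive digraph,
$$d^+\ \le\ 2d+1+9\sum_{r=1}^{d-1}\ln\frac n{b_r}.$$
Consequently, if $b_r\ge\frac nK\bigl(\frac rd\bigr)^\kappa$ for $1\le r\le d$ (with $K\ge1$, $\kappa\ge0$), then $d^+\le2d+1+9(\kappa+\ln K)\,d$.

For the directed cycle, $b_r=2r+1$ for $r<d$, $b_d=n$ and $n\le2d+1$. Since $d(2r+1)\ge r(2d+1)\ge rn$, the hypothesis holds with $K=\kappa=1$, and we get $d^+\le11d+1$, which is linear in $d$.

*Proof.*

**Step 1: the start.** With $\Delta$ the common in- and out-degree, $b_1\le1+2\Delta$ and $|B_1|=1+\Delta$, so $|B_1|\ge b_1/2$.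

**Step 2: time spent at each scale.** For $2\le r\le d$ let $N_r$ be the number of $t\ge1$ with $b_{r-1}/2\le|B_t|<b_r/2$. For such $t$, Lemma 1 with this $r$ gives $|B_{t+1}|\ge(1+\frac1{2r})|B_t|$; in particular there are finitely many such $t$. They are consecutive, since $|B_t|$ is nondecreasing. If $N_r\ge1$, comparing the first and the last of them gives
$$\frac{b_{r-1}}2\Bigl(1+\frac1{2r}\Bigr)^{N_r-1}<\frac{b_r}2 .$$
By (5) with $y=\frac1{2r}$, $\ln(1+\frac1{2r})\ge\frac2{4r+1}$. Hence
$$N_r\le1+\Bigl(2r+\frac12\Bigr)\ln\frac{b_r}{b_{r-1}},$$
and this is trivially true when $N_r=0$.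

**Step 3: time to reach half of $V$.** Let $t_0\ge1$ be the least integer with $|B_{t_0}|\ge n/2$; it exists by Theorem 1. If $1\le t<t_0$, then $b_1/2\le|B_1|\le|B_t|<n/2=b_d/2$, so $t$ is counted by some $N_r$ with $2\le r\le d$. Therefore
$$t_0\le1+\sum_{r=2}^dN_r\le d+\frac12\ln\frac n{b_1}+2\sum_{r=2}^dr\ln\frac{b_r}{b_{r-1}} .$$
Write $L_r=\ln(n/b_r)$, so $L_d=0$. If $d\ge2$, then
$$\sum_{r=2}^dr(L_{r-1}-L_r)=\sum_{r=1}^{d-1}(r+1)L_r-\sum_{r=2}^{d-1}rL_r=L_1+\sum_{r=1}^{d-1}L_r .$$
If $d=1$, both ends are $0$, as $b_1=n$. So $t_0\le d+\frac52L_1+2\sum_{r=1}^{d-1}L_r$. Since $L_1\le\sum_{r=1}^{d-1}L_r$ for $d\ge2$, and $L_1=0$ for $d=1$,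
$$t_0\le d+\frac92\sum_{r=1}^{d-1}\ln\frac n{b_r} .$$

**Step 4: meet in the middle.** By transitivity all out-balls of radius $t$ have the same size, and so do all in-balls (the sets of vertices from which a given vertex is reached within $t$ steps). Counting ordered pairs at directed distance at most $t$ in two ways, the two sizes agree. If $B_{t_0}=V$, then $d^+\le t_0$ and the bound follows. Otherwise $B_{t_0+1}$ is strictly larger than $B_{t_0}$: if they were equal, $B_{t_0}$ would be closed under out-neighbors, hence would contain every vertex reachable from $v_0$, which is all of $V$ by Theorem 1. So $|B_{t_0+1}|>n/2$. For any $u,v$, the out-ball of radius $t_0$ at $u$ has at least $n/2$ vertices and the in-ball of radius $t_0+1$ at $v$ has more than $n/2$. They meet, so $d^+\le2t_0+1$, and Step 3 gives the first claim.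

**Step 5: the consequence.** Under the growth hypothesis, $\ln\frac n{b_r}\le\ln K+\kappa\ln\frac dr$. Since $\ln(d/x)$ is decreasing, $\sum_{r=1}^{d-1}\ln\frac dr\le\int_0^d\ln\frac dx\,dx=d$. So the sum in the first claim is at most $d\ln K+\kappa d$. $\square$

## Square-rooting the missing density: iterated logarithms

In Theorem 1 the density $|B_t|/n$ grows by a factor at each step. In some cases it does much better: every $\ell$ steps, its reciprocal is replaced by at most its square root. Starting from $n$, about $\log_2\ln n$ square roots bring this reciprocal down to a constant.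

**Theorem 3.** Let $D$ be a finite connected vertex-transitive digraph on $n\ge2$ vertices.

(a) Suppose that for some $\ell\ge1$ every two vertices $u,v$ of $D$ have a common vertex reachable from both by directed paths of length $\le\ell$ (or: every two vertices have a common vertex from which both are reachable by directed paths of length $\le\ell$). Then $d^+\le2\ell\,\lceil\log_2(2\ln n)\rceil$.

(b) If $D$ is a connected Cayley digraph of an abelian group, then $d^+\le2d\,\lceil\log_2(2\ln n)\rceil$.

(c) If $d\le2$, then $d^+\le2\lceil\log_2(2\ln n)\rceil+14$.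

Part (a) improves on Theorem 1 when $\ell=O(d)$. A vertex as in the first hypothesis is called a common descendant, one as in the second a common ancestor. In the directed $n$-cycle, for any $u,v$ one of the two is reachable from the other in at most $\lfloor n/2\rfloor$ steps, so it is itself a common descendant, and $\ell=d$ works.

For subsets of a group write $XY=\{xy:x\in X,y\in Y\}$ and $X^{-1}=\{x^{-1}:x\in X\}$.

**Lemma 2 (Ruzsa triangle inequality).** For nonempty subsets $X,Y,Z$ of a finite group $G$,
$$|X||Y^{-1}Z|\le|XY||XZ|\qquad\text{and}\qquad|X||YZ^{-1}|\le|YX||ZX| .$$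

*Proof.* For each $w\in Y^{-1}Z$ fix $y_w\in Y$ and $z_w\in Z$ with $w=y_w^{-1}z_w$. Consider the map $(x,w)\mapsto(xy_w,xz_w)$ from $X\times Y^{-1}Z$ to $XY\times XZ$. It is injective: from the image we recover $w=(xy_w)^{-1}(xz_w)$, then $y_w$, then $x=(xy_w)y_w^{-1}$. This proves the first inequality. Applied to $X^{-1},Y^{-1},Z^{-1}$ it gives $|X||YZ^{-1}|\le|X^{-1}Y^{-1}||X^{-1}Z^{-1}|$. Since $X^{-1}Y^{-1}=(YX)^{-1}$ and $X^{-1}Z^{-1}=(ZX)^{-1}$, this is the second. $\square$

*Proof of Theorem 3.*

**Step 1: directed balls as powers of one set.** Use the lifting notation, and let $A_t=\tilde B_t$, so $A_0=H$ and $|A_t|=|H||B_t|$. By (2) and $A_tH=A_t$,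
$$A_{t+1}=A_t\cup A_tS=A_t(H\cup S).$$
Since $H(H\cup S)=H\cup HS=H\cup S$, this gives $A_t=(H\cup S)^t$ for $t\ge1$, and $HA_t=A_t=A_tH$. Hence $A_sA_t=A_{s+t}$ for all $s,t\ge0$.

**Step 2: the square-root recursion.** Let $a_t=\ln(|G|/|A_t|)$, so $a_0=\ln n$. Suppose that for some $\ell\ge1$ and $c\ge1$ one of the sets $A_\ell A_\ell^{-1}$, $A_\ell^{-1}A_\ell$, call it $Q$, satisfies $|Q|\ge|G|/c$. Lemma 2 with $X=A_t$, $Y=Z=A_\ell$ and Step 1 give $|A_t||Q|\le|A_{t+\ell}|^2$: for $Q=A_\ell^{-1}A_\ell$ use the first inequality and $A_tA_\ell=A_{t+\ell}$, for the other $Q$ the second inequality and $A_\ell A_t=A_{t+\ell}$. Taking logarithms, $a_{t+\ell}\le\frac12(a_t+\ln c)$. Iterating from $t=0$, and using $\frac12+\frac14+\cdots\le1$,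
$$a_{j\ell}\le2^{-j}\ln n+\ln c\qquad(j\ge0). \tag{6}$$
From now on put $j=\lceil\log_2(2\ln n)\rceil$. Since $2\ln2>1$, we have $j\ge1$. Also $2^{-j}\ln n\le\frac12$, so under the assumption of this step
$$|A_{j\ell}|\ge e^{-1/2}\,\frac{|G|}c . \tag{7}$$

**Step 3: more than half is enough.** If $A=A_t$ has $|A|>|G|/2$, then $d^+\le2t$. Indeed, for any $g\in G$ the sets $A$ and $gA^{-1}$ each contain more than half of $G$, so they intersect: $a=ga'^{-1}$ with $a,a'\in A$, and $g=aa'\in A_tA_t=A_{2t}$. So $A_{2t}=G$, $B_{2t}=V$, and transitivity finishes the claim.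

**Step 4: part (a).** We verify the assumption of Step 2 with $c=1$. Let $g\in G$. Suppose first that $v_0$ and $gv_0$ have a common descendant within $\ell$. The vertices reachable from $gv_0$ within $\ell$ steps form the set $gB_\ell$, so this descendant is $av_0=gbv_0$ with $a,b\in A_\ell$. Then $gb\in aH$, so $g\in aHb^{-1}\subseteq A_\ell A_\ell^{-1}$, using $A_\ell H=A_\ell$. As $g$ was arbitrary, $A_\ell A_\ell^{-1}=G$. In the other case let $xv_0$ be a common ancestor of $v_0$ and $gv_0$. Then $v_0\in xB_\ell$ and $gv_0\in xB_\ell$, that is, $x^{-1}\in A_\ell$ and $x^{-1}g\in A_\ell$. So $g=(x^{-1})^{-1}(x^{-1}g)\in A_\ell^{-1}A_\ell$, and $A_\ell^{-1}A_\ell=G$. In both cases (7) with $c=1$ gives $|A_{j\ell}|\ge e^{-1/2}|G|>|G|/2$, and Step 3 gives $d^+\le2j\ell$.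

**Step 5: part (b).** Take $G$ to be the given abelian group acting regularly, so $H=1$. Every $g\in G$ is a product of at most $d$ elements of $S\cup S^{-1}$. By commutativity we may collect the elements of $S$ on the left and the inverses on the right: $g=pq^{-1}$ with $p,q\in A_d$. So $A_dA_d^{-1}=G$, and the end of Step 4 with $\ell=d$ gives $d^+\le2jd$.

**Step 6: part (c), reaching a constant density.** In a nonabelian group we cannot sort a word, but a word of length at most $2$ has only four sign patterns. As in Step 2 of the proof of Lemma 1, every $g\in G$ lies in $H$ or is a product of one or two elements of $S\cup S^{-1}$. So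
$$G=A_2\cup A_2^{-1}\cup A_1A_1^{-1}\cup A_1^{-1}A_1,$$
where $H$ and $S$ are contained in $A_2$ and $S^{-1}$ in $A_2^{-1}$. One of the four sets has size at least $|G|/4$. If it is $A_2$ or $A_2^{-1}$, then $|A_2|\ge|G|/4$; put $T=2$. Otherwise (7) with $\ell=1$, $c=4$ gives $|A_j|\ge e^{-1/2}|G|/4>|G|/7$; put $T=j$. In both cases $|B_T|/n\ge\frac17$.

**Step 7: part (c), from $\frac17$ to more than $\frac12$.** If $B_{T+5}=V$, then certainly $|B_{T+5}|>n/2$. Otherwise $\omega(|B_T|/n)\ge\frac{1/7}{6/7}=\frac16$, and by (3) and (4) each of the next five steps multiplies $\omega(|B_t|/n)$ by at least $1+\frac1d\ge\frac32$. Since $(3/2)^5>6$, we get $\omega(|B_{T+5}|/n)>1$, that is, $|B_{T+5}|>n/2$. Step 3 gives $d^+\le2(T+5)$. This is $14$ if $T=2$ and $2j+10$ if $T=j$; both are at most $2j+14$. $\square$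

## Cyclic groups with $d\le 2$ and $d^+$ as large as we like

Can the dependence on $n$ be removed altogether? No, and already the simplest groups show it. The example $S=\{1,3\}$ in $\mathbb Z/7$ shows the mechanism: every element is a *difference* of two elements of $A=\{0,1,3\}$, so $d\le2$, but not every element is a *sum* of two elements of $A$, so $d^+>2$. We want the same with $k$-fold sums.

**Lemma 3.** For every $k\ge1$ there are $q\ge2$ and $A\subseteq\mathbb Z/q$ with $A-A=\mathbb Z/q$ and $kA\ne\mathbb Z/q$, where $kA$ is the set of $k$-fold sums of elements of $A$.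

To force $A-A=G$ in an abelian group $G$, choose a function $f:G\to G$ and put both $f(x)$ and $f(x)+x$ into $A$, for every $x$. A $k$-fold sum then has the form $\sum_i\bigl((a_i+b_i)f(x_i)+b_ix_i\bigr)$ with distinct $x_i$, where $a_i$ counts the uses of $f(x_i)$ and $b_i$ those of $f(x_i)+x_i$. We must choose $f$ so that some fixed element is never hit.

If the pattern $(a_i,b_i)$ were known as a function of $x_i$, this would be easy in one coordinate $\mathbb Z/q$ with $q>k$. Represent the coordinate of $x$ by $y\in\{0,\dots,q-1\}$, and let the coordinate of $f(x)$ be $-\lfloor by/(a+b)\rfloor$. Then each summand is the residue of a number in $\{0,\dots,a+b-1\}$, a division remainder. The total lies in $[0,k-1]$, so it is never $-1$ modulo $q$. We do not know the pattern, so we provide one coordinate for each possible guess.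

The obstacle is circular: a guess must assign a pair to each $x$, but the set of all $x$ depends on how many coordinates there are. The way out is to let the guess depend only on the earlier coordinates of $x$, and to build up by stages. Two different $x$'s with the same earlier coordinates cannot be guessed separately; but then, seen from the earlier coordinates, they merge into one variable, and the earlier stage already handles sums with fewer variables.

Here is the first stage for $k=1$. The patterns are $(1,0)$ and $(0,1)$. Take one coordinate for each, with moduli $2$ and $3$. The rule gives $f(x)=(0,-x_2)$ and $f(x)+x=(x_1,0)$, so $A$ is the union of the two axes in $\mathbb Z/2\times\mathbb Z/3$. Every element is a difference of two elements of $A$, but $(-1,-1)\notin A$.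

*Proof of Lemma 3.* Let $P=\{(a,b)\in\mathbb Z_{\ge0}^2:1\le a+b\le k\}$. All groups below are finite products $\prod_j\mathbb Z/q_j$ with pairwise coprime $q_j>k$, and $-\mathbf1$ denotes the element all of whose coordinates are $-1$.

**Claim.** For each $r\ge0$ there are such a group $G_r$ and a function $f_r:G_r\to G_r$ with the following property: for all $s$ with $1\le s\le r$, all distinct $x_1,\dots,x_s\in G_r$ and all $(a_1,b_1),\dots,(a_s,b_s)\in P$ with $\sum_i(a_i+b_i)=k$,
$$\sum_{i=1}^s\bigl((a_i+b_i)f_r(x_i)+b_ix_i\bigr)\ne-\mathbf1 . \tag{8}$$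

**Step 1: construction by stages.** For $r=0$ take the trivial group (empty product); the condition is vacuous. Given $(G_r,f_r)$, let $\mathcal X$ be the finite set of all functions $\chi:G_r\to P$; these are the guesses. Choose moduli $q_\chi>k$ for $\chi\in\mathcal X$, pairwise coprime and coprime to $|G_r|$; distinct primes that are larger than $k$ and than $|G_r|$ will do. Put
$$G_{r+1}=G_r\times\prod_{\chi\in\mathcal X}\mathbb Z/q_\chi,$$
and let $\pi:G_{r+1}\to G_r$ be the projection. Define $f_{r+1}(x)$ by coordinates: its $G_r$-component is $f_r(\pi x)$, and its $\chi$-component is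
$$-\Bigl\lfloor\frac{b\,y}{a+b}\Bigr\rfloor\bmod q_\chi,$$
where $(a,b)=\chi(\pi x)$ and $y\in\{0,\dots,q_\chi-1\}$ represents the $\chi$-coordinate of $x$.

To verify (8) for $r+1$, let $x_1,\dots,x_s\in G_{r+1}$ be distinct with $1\le s\le r+1$, and let $(a_i,b_i)\in P$ with $\sum_i(a_i+b_i)=k$.

**Step 2: the case where $\pi x_1,\dots,\pi x_s$ take at most $r$ distinct values.** Here we use the old coordinates. The $G_r$-component of the sum is $\sum_i\bigl((a_i+b_i)f_r(\pi x_i)+b_i\,\pi x_i\bigr)$. Group the indices by the value of $\pi x_i$, and add the pairs $(a_i,b_i)$ within each group. The new pairs are again in $P$, since all totals together make $k$. So the $G_r$-component is a sum as in (8) for $f_r$ with at least one and at most $r$ distinct variables. By induction it is not $-\mathbf1$, so the whole sum is not $-\mathbf1$.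

**Step 3: the remaining case.** Now $\pi x_1,\dots,\pi x_s$ take more than $r$ distinct values, so $s=r+1$ and they are all distinct. Hence some $\chi\in\mathcal X$ guesses correctly: $\chi(\pi x_i)=(a_i,b_i)$ for all $i$. Let $y_i$ represent the $\chi$-coordinate of $x_i$. The $\chi$-component of the $i$-th summand is the residue of
$$b_iy_i-(a_i+b_i)\Bigl\lfloor\frac{b_iy_i}{a_i+b_i}\Bigr\rfloor\in\{0,\dots,a_i+b_i-1\},$$
which is the remainder of $b_iy_i$ on division by $a_i+b_i$. Adding over $i$, the $\chi$-component of the whole sum is the residue of an integer in $[0,k-1]$. Since $q_\chi>k$, the residue $-1$ is represented by $q_\chi-1\ge k$, so the component is not $-1$. This proves the claim.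

**Step 4: the set $A$.** Take $r=k$, $G=G_k$, $f=f_k$ and
$$A=\{f(x):x\in G\}\cup\{f(x)+x:x\in G\}.$$
Since $x=(f(x)+x)-f(x)$, we have $A-A=G$. In a $k$-fold sum of elements of $A$, write each summand as $f(x)$ or $f(x)+x$ for some $x$, and collect equal $x$. This gives a sum as in (8) with at most $k$ distinct variables, so it is not $-\mathbf1$. Hence $kA\ne G$. The moduli are pairwise coprime, so $G$ is cyclic by the Chinese remainder theorem. It is nontrivial because $k\ge1$: at the first stage $\mathcal X\neq\emptyset$, and $q_\chi>k\ge1$. So $G\cong\mathbb Z/q$ with $q\ge2$. $\square$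

**Proposition 4.** There is no function $f$ with $d^+\le f(d)$ for all connected vertex-transitive digraphs. In fact $d^+$ is unbounded on Cayley digraphs of cyclic groups with $d\le2$. In particular $d^+=O(d)$ is false.

*Proof.* Given $k\ge1$, take $q$ and $A$ from Lemma 3.

**Step 1: put $0$ into $A$.** Replacing $A$ by a translate $A-a_0$ with $a_0\in A$ leaves $A-A$ unchanged and translates $kA$ by $-ka_0$, so both properties persist. Assume therefore that $0\in A$, and let $S=A\setminus\{0\}$.

**Step 2: $d\le2$.** Consider the Cayley digraph of $\mathbb Z/q$ with respect to $S$. Every element of $\mathbb Z/q=A-A$ is $a-a'$ with $a,a'\in A$. From $0$ go along the arc to $a$ (stay, if $a=0$); then go backwards along the arc $a-a'\to a$ (stay, if $a'=0$). So every vertex is at undirected distance at most $2$ from $0$. Hence the underlying graph is connected and $d\le2$.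

**Step 3: $d^+>k$.** Since $0\in A$, the set reachable from $0$ by directed paths of length at most $k$ is exactly $kA$, which is not $\mathbb Z/q$. So $d^+>k$.

As $k$ was arbitrary, $d^+$ is unbounded on Cayley digraphs of cyclic groups with $d\in\{1,2\}$. A bound $d^+\le f(d)$ would give $d^+\le\max(f(1),f(2))$ for all of them, a contradiction; the bound $d^+=O(d)$ is a special case. $\square$
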